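# Large deviations for the shortest tour through exactly $n$ random points

## 1. A large deviation principle with a fixed number of points

Fix $d\ge 2$ and let $U_1,U_2,\dots$ be i.i.d. uniform on $[0,1]^d$. For a finite list $F$ of points of $\mathbb R^d$ (repetitions allowed), let $T(F)$ be the minimum, over all cyclic orderings of $F$, of the total Euclidean length of the resulting closed polygon, with $T(\emptyset)=T(\{x\})=0$. Put
$$a=\frac{d-1}{d},\qquad X_n=n^{-a}\,T(U_1,\dots,U_n),\qquad p_n(x,\delta)=\mathbb P(|X_n-x|<\delta).$$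

**Theorem 1.** The sequence $(X_n)$ satisfies a large deviation principle with speed $n$ and a good rate function $J$, where
$$J(x)=-\lim_{\delta\downarrow0}\liminf_{n\to\infty}\tfrac1n\log p_n(x,\delta)=-\lim_{\delta\downarrow0}\limsup_{n\to\infty}\tfrac1n\log p_n(x,\delta).$$

We unpack the words. As usual $\log 0=-\infty$.

**Definition.** A family $(Z_n)$ of real random variables satisfies a large deviation principle (LDP) with speed $n$ and good rate function $J:\mathbb R\to[0,\infty]$ if $J$ is lower semicontinuous with compact level sets $\{J\le t\}$, $t<\infty$, and if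
$$\limsup_{n}\tfrac1n\log\mathbb P(Z_n\in H)\le-\inf_{H}J\quad(H\text{ closed}),\qquad \liminf_{n}\tfrac1n\log\mathbb P(Z_n\in G)\ge-\inf_{G}J\quad(G\text{ open}).$$
The same definition is used for random vectors in $\mathbb R^2$.

An example that we shall need anyway is a Poisson variable $N_n$ of mean $n$. Throughout we use the elementary bounds
$$(m/e)^m\le m!\le e\sqrt m\,(m/e)^m\qquad(m\ge1).\tag{1}$$
Set $h(u)=u\log u-u+1$ for $u>0$ and $h(0)=1$. Since $\mathbb P(N_n=m)=e^{-n}n^m/m!$ and $e^{-n}n^m(e/m)^m=e^{-nh(m/n)}$, (1) gives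
$$\frac{e^{-nh(m/n)}}{e\sqrt m}\le\mathbb P(N_n=m)\le e^{-nh(m/n)}\quad(m\ge1),\qquad \mathbb P(N_n=0)=e^{-n}=e^{-nh(0)}.\tag{2}$$
So having about $\rho n$ points instead of $n$ has probability $e^{-nh(\rho)+o(n)}$. This is what a rate function at speed $n$ records.

The formula in Theorem 1 says that $\mathbb P(X_n\approx x)=e^{-nJ(x)+o(n)}$, where "$\approx$" means within $\delta$, and $\delta\downarrow0$ after $n\to\infty$. The content is that the $\liminf$ and the $\limsup$ lead to the same number, that is, that exponential rates exist. Here is why this is a question. If $N_n$ is independent of $(U_i)$, then $\mathcal P_n=\{U_1,\dots,U_{N_n}\}$ is a Poisson process of intensity $n$ on the cube, and it is a known result that $n^{-a}T(\mathcal P_n)$ satisfies an LDP with speed $n$ and a good rate function. The question, from "Probabilistic Analysis of the Traveling Salesman Problem" (http://www.aladdin.cs.cmu.edu/papers/pdfs/y2002/chap.pdf), is whether the LDP survives when the random number $N_n$ is replaced by the deterministic number $n$. The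 answer is yes for every $d\ge2$. The proof below does not use the Poisson LDP.

## 2. The shape of the rate function, and its Poisson partner

The same method yields a good deal about $J$. We shall prove two further theorems. The first uses the Beardwood–Halton–Hammersley (BHH) theorem (Proc. Cambridge Philos. Soc. 55 (1959)): there is a constant $\beta=\beta_d\in(0,\infty)$ with $X_n\to\beta$ almost surely. Let $\omega_d$ be the volume of the unit ball of $\mathbb R^d$, and let $\tau_n=\max n^{-a}T(F)$ over lists $F$ of $n$ points in $[0,1]^d$.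

**Theorem 2.**
1. The function $K(\rho,y)=\rho\log\rho+\rho J(y\rho^{-a})$ is convex on $(0,\infty)\times\mathbb R$. In particular $J$ is convex.
2. $J(x)=0$ if and only if $x=\beta$.
3. The function $x\mapsto J(x)+d\log x$ is nondecreasing on $(0,\infty)$ and has a finite limit as $x\downarrow0$, lying in $[-A,\,d\log\beta]$ with $A=d-1-d\log d+\log(d!\,\omega_d)$. Hence $J(x)=d\log(1/x)+O(1)$ as $x\downarrow0$, and $J(0)=\infty$.
4. The limit $\alpha=\lim\tau_n$ exists and $0<\beta<\alpha<\infty$; $J<\infty$ on $(0,\alpha)$, and $J=\infty$ on $(-\infty,0]\cup(\alpha,\infty)$.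
5. $J$ is continuous on $(0,\alpha)$, strictly decreasing on $(0,\beta]$, strictly increasing on $[\beta,\alpha)$. Moreover $\frac1n\log\mathbb P(X_n\le x)\to-J(x)$ for $0<x\le\beta$, and $\frac1n\log\mathbb P(X_n\ge x)\to-J(x)$ for $\beta\le x<\alpha$.

These notes do not determine whether $J(\alpha)$ is finite.

**Theorem 3.** The pairs $\big(\tfrac{N_n}{n},\,n^{-a}T(\mathcal P_n)\big)$ satisfy an LDP on $\mathbb R^2$ with speed $n$ and good convex rate function
$$\Phi(\rho,x)=\rho\log\rho-\rho+1+\rho J(x\rho^{-a})\ (\rho>0),\qquad\Phi(0,0)=1,\qquad\Phi=\infty\text{ otherwise.}$$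
Hence the Poisson rate function is $I(x)=\inf_{\rho\ge0}\Phi(\rho,x)$, and conversely
$$J(x)=\sup_{\theta>0}\big[1+\log\theta-\theta+\theta\,I(x\theta^{-a})\big].$$

Read $\Phi=h(\rho)+\rho J(x\rho^{-a})$ as a sum of two costs: $h(\rho)$ for having $\rho n$ points, and $\rho J(x\rho^{-a})$ for making those $\rho n$ points have a tour of length $xn^a=(x\rho^{-a})(\rho n)^a$. As a check at one value, take $x=0$. Since $J(0)=\infty$, only $\rho=0$ contributes, so $I(0)=1$, and the dual formula returns $J(0)=\sup_\theta[1+\log\theta]=\infty$.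

## 3. Small $n$, and short tours by hand

For $n=1$ we have $X_1=0$; for $n=2$ the tour goes out and back, so $X_2=2^{-a}\cdot2|U_1-U_2|=2^{1/d}|U_1-U_2|$; for $n=3$ it is the perimeter of a triangle. From $n=4$ on a genuine minimization enters, and there is no useful formula for the law of $X_n$.

We can nevertheless see that $n$ is the right speed. We shall show in Lemma 4 that $X_n\le C$ always, for a constant $C=C_d$. Let $0<s\le1$. With probability $s^{dn}$ all of $U_1,\dots,U_n$ fall in $[0,s]^d$, and then, by scaling, $X_n\le Cs$. So $\mathbb P(X_n\le Cs)\ge s^{dn}=e^{-n\,d\log(1/s)}$: a tour shorter by a constant factor costs at most an exponential in $n$. Theorem 2(3) says that for very short tours this crude strategy is optimal up to a bounded term in the exponent. On the other side, $\mathbb P(X_n>C)=0$.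

## 4. Conditioning the Poisson process on $N_n=n$

Given $N_n=n$, the variable $Z_n=n^{-a}T(\mathcal P_n)$ has the law of $X_n$, and by (2) (note $h(1)=0$) the event $\{N_n=n\}$ has probability at least $1/(e\sqrt n)$, which is negligible at speed $n$. So the sensible first attempt is to condition. For the upper bound it works: if $I$ is the Poisson rate function and $H$ is closed,
$$\mathbb P(X_n\in H)=\frac{\mathbb P(Z_n\in H,\,N_n=n)}{\mathbb P(N_n=n)}\le e\sqrt n\;\mathbb P(Z_n\in H),$$
so $\limsup\frac1n\log\mathbb P(X_n\in H)\le-\inf_HI$.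

The lower bound is where the attempt stops. We would need a lower bound for $\mathbb P(Z_n\in G,\,N_n=n)$, and the LDP for $Z_n$ says nothing about it: the rare event $\{Z_n\in G\}$ may happen mainly because $N_n$ is far from $n$. This really occurs. Choose $\rho>1$ with $\rho^a\beta>C+1$ and let $q=\lceil\rho n\rceil$. Given $N_n=q$, $Z_n$ has the law of $(q/n)^aX_q$, which tends to $\rho^a\beta$ in probability by BHH. Hence
$$\mathbb P(Z_n\ge C+1)\ge\mathbb P(N_n=q)\,\mathbb P\big((q/n)^aX_q\ge C+1\big)=e^{-nh(\rho)+o(n)}(1-o(1)),$$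
while $\mathbb P(X_n\ge C+1)=0$. So $I$ is finite at some point of $[C+1,\infty)$, and it cannot be a rate function for $X_n$. The function $J$ has to be produced afresh.

A second idea is to cut the cube into equal boxes. For the Poisson process the configurations in different boxes are independent; if $T$ is almost the sum of the tours in the boxes, then forcing the good behavior in each box forces it globally, and this gives supermultiplicativity of probabilities. With exactly $n$ points the box counts are multinomial, so the boxes are dependent, and this step fails as it stands. The remedy, in Section 6, is to prescribe the number of points in every box. Given the counts, the boxes are independent. The whole point is that prescribing the counts is cheap. For instance, to put exactly one point in each of $M$ boxes has probability $M!/M^M\ge e^{-M}$, a cost of at most $1$ in the exponent per point. With exactly $m$ points in each box we shall find a cost of at most $(1+\frac12\log m)/m$ per point, which tends to $0$ as $m\to\infty$.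

For this we need the almost-additivity of $T$ as a deterministic statement, valid for every configuration.

## 5. Tours and boxes: deterministic estimates

Constants $C,C',c,c',c_1>0$ depend only on $d$. All upper bounds on $T$ come from one textbook remark. A connected multigraph with all degrees even (connected Eulerian, for short), drawn with straight edges, has a closed walk that uses each edge exactly once. If the vertex set contains $F$, list the points of $F$ in the order of their first visit, with repeated entries side by side, and skip everything else. By the triangle inequality,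
$$T(F)\le\text{length of any connected Eulerian multigraph whose vertex set contains }F.$$
In particular $F\subset G$ implies $T(F)\le T(G)$. A tour of two points counts as a double edge, and a tour of one point as a single vertex without edges.

**Lemma 4 (size).** If $F\ne\emptyset$ lies in a cube of side $s$ in $\mathbb R^D$, $D\ge1$, then $T(F)\le C_D\,s\,|F|^{(D-1)/D}$ with $C_D=2^D+\sqrt D$.

*Proof.* Let $k=\lceil|F|^{1/D}\rceil\le2|F|^{1/D}$ and divide the cube into $k^D$ cells of side $s/k$. The snake path through the cell centers has $k^D-1$ steps of length $s/k$, so its length is at most $sk^{D-1}$. Take it doubled, and join each point of $F$ to the center of its cell by a double edge; that edge has length at most $\sqrt D\,s/(2k)$. The result is connected Eulerian, and its length is at most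
$$2sk^{D-1}+\sqrt D\,s|F|/k\le2^Ds|F|^{(D-1)/D}+\sqrt D\,s|F|^{1-1/D}.\qquad\square$$

Put $C=C_d$. Then $0\le X_n\le C$.

**Lemma 5 (adding points).** For lists $F,G$ in $[0,1]^d$ with $G\ne\emptyset$, $T(F)\le T(F\cup G)\le T(F)+C'|G|^a$. Hence for lists $F'\subset F$ in $[0,1]^d$ of sizes $1\le n'\le n$,
$$\big|n^{-a}T(F)-n'^{-a}T(F')\big|\le\omega\big(1-\tfrac{n'}n\big),\qquad\omega(t)=C't^a+C\big(1-(1-t)^a\big).\tag{3}$$
The function $\omega$ is nondecreasing and $\omega(t)\to0$ as $t\to0$.

*Proof.* If $F\ne\emptyset$, join an optimal tour of $F$ and one of $G$ by a double edge, of total length at most $2\sqrt d$. With Lemma 4, $T(F\cup G)\le T(F)+T(G)+2\sqrt d\le T(F)+(C+2\sqrt d)|G|^a$; for $F=\emptyset$ this is trivial. So $C'=C+2\sqrt d$ works. For (3),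
$$0\le n^{-a}\big(T(F)-T(F')\big)\le C'\Big(\frac{n-n'}n\Big)^a,\qquad 0\le n'^{-a}T(F')-n^{-a}T(F')=n'^{-a}T(F')\Big(1-\big(\tfrac{n'}n\big)^a\Big)\le C\Big(1-\big(\tfrac{n'}n\big)^a\Big),$$
and the triangle inequality finishes. $\square$

In particular (3) bounds $|X_n-X_{n'}|$ deterministically, so we may change $n$ by a factor close to $1$ for free.

**Lemma 6 (near-additivity).** Divide $[0,1]^d$ into $M=k^d$ closed cubes $Q_i$ of side $1/k$. Let $F$ be a set of $n\ge1$ points, none on any $\partial Q_i$; put $F_i=F\cap Q_i$, $n_i=|F_i|$, $\mu=n/M$, and $\gamma=\frac{d-2}{d-1}\in[0,1)$. Then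
$$\Big|T(F)-\sum_iT(F_i)\Big|\le c\,k^{d-1}(1+\mu^\gamma),\tag{4}$$
and if $\mu\ge1$,
$$n^{-a}\Big|T(F)-\sum_iT(F_i)\Big|\le\eta_\mu:=c_1\,\mu^{-1/(d(d-1))}\xrightarrow[\mu\to\infty]{}0.\tag{5}$$

That $\mu$ must be large is seen from one point at the center of each box, $k\ge2$: then $\sum_iT(F_i)=0$, but the $k^d$ tour edges have length at least $1/k$ each, so $T(F)\ge k^{d-1}=n^a$.

*Proof.* **Step 1: the tours in the boxes can be glued, which bounds $T(F)$ from above.** Choose one representative in each nonempty $F_i$ and let $R$ be the set of representatives. The union of optimal tours of the $F_i$ and of $R$ is connected Eulerian, so $T(F)\le\sum_iT(F_i)+T(R)$, and $T(R)\le C(k^d)^a=Ck^{d-1}$ by Lemma 4.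

**Step 2: an optimal tour is cut at the box boundaries.** If $F$ lies in a single $Q_i$, then $T(F)=\sum_iT(F_i)$. Otherwise fix an optimal tour and an $i$ with $n_i\ge1$. The tour visits $F_i$ in $r_i$ maximal runs, $1\le r_i\le n_i$. The edge entering a run has one end outside $Q_i$ and the other in the interior of the convex set $Q_i$, so it meets $\partial Q_i$ in exactly one point, and it lies in $\operatorname{int}Q_i$ between that point and its inner end. Add to the run this inner part of the incoming edge, and likewise the inner part of the outgoing edge. We obtain $r_i$ paths in $Q_i$ covering $F_i$, with $2r_i$ endpoints on $\partial Q_i$, of total length $\ell_i$. Except for endpoints the paths lie in $\operatorname{int}Q_i$, these interiors are disjoint for different $i$, and different runs in the same box use different edges. So all these paths are non-overlapping pieces of the tour, and $\sum_i\ell_i\le T(F)$.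

**Step 3: the pieces in one box are closed up cheaply.** How to do this is the critical choice. If we pay order $1/k$ for every endpoint, the resulting bound for the total cost is of order $\sum_ir_i/k\le n/k=\mu k^{d-1}$; divided by $n^a=k^{d-1}\mu^a$ this is $\mu^{1/d}$, which is useless. But the endpoints lie on the boundary, which is $(d-1)$-dimensional, so a tour through all of them is much shorter. Let $E_i$ be the list of the $2r_i$ endpoints, each assigned to one of the $2d$ faces containing it. Each face is a cube of side $1/k$ in dimension $D=d-1$, and $(D-1)/D=\gamma$. Treat each face by Lemma 4, and join the faces by a tour through at most $2d$ representatives, each edge of length at most $\sqrt d/k$. Since $r_i\ge1$,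
$$T(E_i)\le k^{-1}\big(2dC_{d-1}(2r_i)^\gamma+2d\sqrt d\big)\le c'k^{-1}r_i^\gamma.$$
An optimal cyclic ordering of $E_i$ is a cycle with an even number $2r_i$ of edges. It splits into two perfect matchings, one of which has length at most $\frac12T(E_i)$. Take together the $r_i$ paths, the cycle, and this matching. The cycle makes the multigraph connected; interior vertices of paths have degree $2$, and each endpoint has degree $1+2+1=4$. So it is connected Eulerian, it covers $F_i$, and
$$T(F_i)\le\ell_i+\tfrac32T(E_i)\le\ell_i+\tfrac32c'k^{-1}n_i^\gamma.$$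

**Step 4: the errors are summed.** By concavity of $t^\gamma$ if $d\ge3$, and trivially if $d=2$ ($\gamma=0$), $\sum_{n_i\ge1}n_i^\gamma\le M\mu^\gamma$. Hence
$$\sum_iT(F_i)\le T(F)+\tfrac32c'k^{-1}M\mu^\gamma=T(F)+\tfrac32c'k^{d-1}\mu^\gamma,$$
which with Step 1 proves (4). For (5), $n^a=(k^d\mu)^a=k^{d-1}\mu^a$ and, for $\mu\ge1$, $(1+\mu^\gamma)\mu^{-a}\le2\mu^{\gamma-a}$, where
$$\gamma-a=\frac{d(d-2)-(d-1)^2}{d(d-1)}=-\frac1{d(d-1)}.\qquad\square$$

## 6. Prescribing the number of points in each box

For Theorem 1 it would be enough to put the same number $m$ of points in every box. For the convexity in Theorem 2 we allow two kinds of boxes, at no extra effort.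

**Proposition 7.** Let $m_1,m_2\ge1$ be integers, $\bar m=\frac{m_1+m_2}2$, $w_j=(m_j/\bar m)^a$, $x_1,x_2\in\mathbb R$, $z=\frac12(w_1x_1+w_2x_2)$, $\delta>0$. Then
$$\liminf_{n\to\infty}\tfrac1n\log p_n(z,\delta+2\eta_{\bar m})\ge\frac1{2\bar m}\sum_{j=1,2}\Big[\log p_{m_j}(x_j,\delta)-m_j\log\frac{m_j}{\bar m}-1-\tfrac12\log m_j\Big].\tag{6}$$

*Proof.* We may assume that both $p_{m_j}(x_j,\delta)$ are positive, since otherwise the right side is $-\infty$.

**Step 1: the cost of the box counts.** Let $k$ be even, $M=k^d$, $n'=M\bar m$. Since $M$ is even, $n'$ is an integer. Declare half of the boxes to be of type $1$ and half of type $2$, with $j(i)$ the type of box $i$. Let $\mathcal A$ be the event that each $Q_i$ contains exactly $m_{j(i)}$ of $U_1,\dots,U_{n'}$; the counts add up, as $\frac M2(m_1+m_2)=n'$. By the multinomial formula, and by (1) in the forms $n'!\,M^{-n'}\ge(n'/(eM))^{n'}=(\bar m/e)^{n'}=\prod_j(\bar m/e)^{m_jM/2}$ and $m_j!\le e\sqrt{m_j}(m_j/e)^{m_j}$,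
$$\mathbb P(\mathcal A)=\frac{n'!\,M^{-n'}}{(m_1!)^{M/2}(m_2!)^{M/2}}\ge\prod_{j=1,2}\Big[\Big(\frac{\bar m}{m_j}\Big)^{m_j}\frac1{e\sqrt{m_j}}\Big]^{M/2}.$$

**Step 2: independence given the counts.** If we fix which indices fall in which box, the points are independent and uniform in their boxes. So, given $\mathcal A$, the boxes are independent and $F_i$ consists of $m_{j(i)}$ i.i.d. uniform points of $Q_i$. By scaling, the variables $X^{(i)}:=k\,m_{j(i)}^{-a}\,T(F_i)$ are independent given $\mathcal A$, and $X^{(i)}$ is distributed as $X_{m_{j(i)}}$.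

**Step 3: good boxes make a good tour.** Since $n'^a=k^{d-1}\bar m^a$,
$$n'^{-a}\sum_iT(F_i)=\frac1{k^{d-1}\bar m^a}\sum_i\frac{m_{j(i)}^a}{k}X^{(i)}=\frac1M\sum_iw_{j(i)}X^{(i)}.$$
If $|X^{(i)}-x_{j(i)}|<\delta$ for all $i$, this average differs from $z$ by less than $\delta\cdot\frac12(w_1+w_2)\le\delta$; indeed $\frac12(w_1+w_2)\le1$ by concavity of $t^a$, as the numbers $m_j/\bar m$ have mean $1$. Almost surely the points are distinct and off the box boundaries, so (5) with $\mu=\bar m\ge1$ gives $|X_{n'}-z|<\delta+\eta_{\bar m}$. Therefore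
$$\mathbb P(|X_{n'}-z|<\delta+\eta_{\bar m})\ge\mathbb P(\mathcal A)\,\big[p_{m_1}(x_1,\delta)\,p_{m_2}(x_2,\delta)\big]^{M/2}.$$

**Step 4: passage to all $n$.** For large $n$ take $k=2\lfloor\frac12(n/\bar m)^{1/d}\rfloor$ and $n'=k^d\bar m\le n$; then $n'/n\to1$. By (3), $|X_n-X_{n'}|\le\omega(1-n'/n)\le\eta_{\bar m}$ for large $n$, so $p_n(z,\delta+2\eta_{\bar m})\ge\mathbb P(|X_{n'}-z|<\delta+\eta_{\bar m})$. Take logarithms, divide by $n$, and use $M/(2n)\to1/(2\bar m)$. $\square$

## 7. Proof of Theorem 1

The passage from local limits to an LDP will be used twice, so we state it once. On $\mathbb R^p$ use the maximum norm, and let $B(x,\delta)$ be the open ball.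

**Lemma 8.** Let $Z_n$ be random vectors in $\mathbb R^p$, and let $a^-(x,\delta)$, $a^+(x,\delta)$ be the $\liminf$ and $\limsup$ of $\frac1n\log\mathbb P(Z_n\in B(x,\delta))$. Suppose $\inf_{\delta>0}a^-(x,\delta)=\inf_{\delta>0}a^+(x,\delta)=:-J(x)$ for every $x$. Then $J:\mathbb R^p\to[0,\infty]$ is lower semicontinuous, the LDP lower bound holds for open sets, and the LDP upper bound holds for compact sets.

*Proof.* Both $a^\pm$ are nondecreasing in $\delta$ and at most $0$. Semicontinuity: if $J(x)>t$, then $a^+(x,\delta)<-t$ for some $\delta$. For $|y-x|<\delta/2$ we have $B(y,\delta/2)\subset B(x,\delta)$, so $J(y)\ge-a^+(y,\delta/2)\ge-a^+(x,\delta)>t$. Open sets: if $x\in G$ and $B(x,\delta)\subset G$, then $\liminf\frac1n\log\mathbb P(Z_n\in G)\ge a^-(x,\delta)\ge-J(x)$; take the supremum over $x\in G$. Compact sets: let $H$ be compact and nonempty and $t<\inf_HJ$. Each $x\in H$ has $\delta_x$ with $a^+(x,\delta_x)<-t$, and finitely many of the balls $B(x,\delta_x)$ cover $H$. The probability of a finite union has exponential rate at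 most the maximum of the rates, so $\limsup\frac1n\log\mathbb P(Z_n\in H)\le-t$. $\square$

*Proof of Theorem 1.* Let $a^\pm(x,\delta)$ be the $\liminf$ and $\limsup$ of $\frac1n\log p_n(x,\delta)$.

**Step 1: the two local limits agree.** Proposition 7 with $m_1=m_2=m$ and $x_1=x_2=x$ (so $w_j=1$, $z=x$) reads
$$a^-(x,\delta+2\eta_m)\ge\tfrac1m\log p_m(x,\delta)-\tfrac1m\big(1+\tfrac12\log m\big)\qquad(m\ge1).\tag{7}$$
Let $0<\delta<\delta'$. For large $m$ we have $\delta+2\eta_m\le\delta'$, so the left side is at most $a^-(x,\delta')$. Taking $\limsup_m$ on the right gives $a^-(x,\delta')\ge a^+(x,\delta)$. Hence $\inf_\delta a^-(x,\delta)\ge\inf_\delta a^+(x,\delta)$. The reverse inequality is trivial, and by monotonicity the infima are the limits as $\delta\downarrow0$. This is the formula for $J$.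

**Step 2: closed sets and goodness.** Lemma 8 applies. Since $0\le X_n\le C$, we have $J=\infty$ off $[0,C]$, so the level sets are closed and bounded, hence compact. For closed $H$, $\mathbb P(X_n\in H)=\mathbb P(X_n\in H\cap[0,C])$, and $H\cap[0,C]$ is compact (if it is empty, the probability is $0$). So the upper bound holds for all closed sets. $\blacksquare$

## 8. Proof of Theorem 2

**Step 1: convexity, part 1.** Boxes of two densities are mixed. Let $\rho_1,\rho_2>0$, $y_1,y_2\in\mathbb R$, $\bar\rho=\frac{\rho_1+\rho_2}2$, $\bar y=\frac{y_1+y_2}2$, $x_j=y_j\rho_j^{-a}$. We claim $K(\bar\rho,\bar y)\le\frac12K(\rho_1,y_1)+\frac12K(\rho_2,y_2)$, and may assume $J(x_1),J(x_2)<\infty$. Apply Proposition 7 with $m_j=\lceil\rho_jm\rceil$ and let $m\to\infty$. Then $m_j/\bar m\to\rho_j/\bar\rho$, and the point $z=z_m$ tends to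
$$\bar z:=\tfrac12\sum_j(\rho_j/\bar\rho)^ax_j=\bar\rho^{-a}\bar y.$$
Let $0<\delta<\delta'$. For large $m$, $|z_m-\bar z|+\delta+2\eta_{\bar m}\le\delta'$, so $a^-(\bar z,\delta')\ge a^-(z_m,\delta+2\eta_{\bar m})$, which is bounded below by (6). On the right side of (6), $\frac1{2\bar m}\log p_{m_j}(x_j,\delta)=\frac{m_j}{2\bar m}\cdot\frac1{m_j}\log p_{m_j}(x_j,\delta)$ has $\liminf$ at least $\frac{\rho_j}{2\bar\rho}a^-(x_j,\delta)$, which is finite because $a^-(x_j,\delta)\ge-J(x_j)$; the terms $1+\frac12\log m_j$ disappear after division by $\bar m$. So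
$$a^-(\bar z,\delta')\ge\frac1{2\bar\rho}\sum_j\rho_j\Big[a^-(x_j,\delta)-\log\frac{\rho_j}{\bar\rho}\Big]\ge\frac1{2\bar\rho}\sum_j\rho_j\Big[-J(x_j)-\log\frac{\rho_j}{\bar\rho}\Big].$$
Let $\delta'\downarrow0$ and multiply by $-\bar\rho$:
$$\bar\rho J(\bar z)\le\tfrac12\sum_j\big[\rho_jJ(x_j)+\rho_j\log\rho_j\big]-\bar\rho\log\bar\rho,$$
which is the claim. By iteration the convexity inequality holds for dyadic weights. The function $K$ is lower semicontinuous, because $J\ge0$ is lower semicontinuous and $\rho>0$. Approximating a weight $\lambda$ by dyadic $\lambda_j\to\lambda$ therefore gives the inequality for $\lambda$. On the line $\rho=1$, $K(1,x)=J(x)$, so $J$ is convex.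

**Step 2: the only zero is $\beta$, part 2.** We show that $X_n$ concentrates exponentially near $\beta$. Here the Poisson process is a convenient tool, because upper bounds do pass through conditioning. Fix $\varepsilon>0$, set $X_0=0$, and let $Y^{(m)}=m^{-a}T(\mathcal P_m)=(N_m/m)^aX_{N_m}$. Since $N_m\to\infty$ and $N_m/m\to1$ in probability, and $N_m$ is independent of $(X_n)$, BHH gives $Y^{(m)}\to\beta$ in probability. Moreover $0\le Y^{(m)}\le C(N_m/m)^a\le C(1+N_m/m)$, which is bounded in $L^2$; so $(Y^{(m)})$ is uniformly integrable and $\mathbb EY^{(m)}\to\beta$. The same bound gives $\mathbb Ee^{sY^{(m)}}<\infty$ for all real $s$. Fix $m$ with $|\mathbb EY^{(m)}-\beta|<\varepsilon/4$ and $\eta_m<\varepsilon/4$.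

For $n=k^dm$ and $M=k^d$ put $Y_i=k\,m^{-a}T(\mathcal P_n\cap Q_i)$. These are i.i.d. copies of $Y^{(m)}$, since $\mathcal P_n\cap Q_i$ is a rescaled Poisson process with mean number $n/M=m$ of points. Also $n^{-a}\sum_iT(\mathcal P_n\cap Q_i)=M^{-1}\sum_iY_i$. On $\{N_n=n\}$, (5) with $\mu=m$ gives $|n^{-a}T(\mathcal P_n)-M^{-1}\sum_iY_i|\le\eta_m<\varepsilon/4$ almost surely. So on $\{N_n=n\}$, $|n^{-a}T(\mathcal P_n)-\beta|>\frac34\varepsilon$ implies $|M^{-1}\sum_iY_i-\mathbb EY^{(m)}|>\frac\varepsilon4$. Since $\mathbb P(N_n=n)\ge(e\sqrt n)^{-1}$, Chernoff's bound gives, for some $\kappa=\kappa(m,\varepsilon)>0$,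
$$\mathbb P(|X_n-\beta|>\tfrac34\varepsilon)\le e\sqrt n\;\mathbb P\Big(\Big|\frac1M\sum_iY_i-\mathbb EY^{(m)}\Big|>\frac\varepsilon4\Big)\le2e\sqrt n\,e^{-\kappa n/m}.$$
For general $n$ let $n'=\lfloor(n/m)^{1/d}\rfloor^dm$. Then $n'/n\to1$, so $|X_n-X_{n'}|\le\varepsilon/4$ for large $n$ by (3), and
$$\limsup_n\tfrac1n\log\mathbb P(|X_n-\beta|>\varepsilon)\le-\kappa/m.$$
The LDP lower bound on the open set $\{|x-\beta|>\varepsilon\}$ gives $J\ge\kappa/m>0$ there. As $\varepsilon$ was arbitrary, $J>0$ off $\beta$. Finally, the LDP upper bound for $H=\mathbb R$ gives $\inf J=0$, and the infimum is attained because the level sets are compact. So $J(\beta)=0$.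

**Step 3: behavior near $0$, part 3.** One half is the shrinking strategy of Section 3. With probability $s^{dn}$ all $U_i$, $i\le n$, lie in $[0,s]^d$, and given this, $X_n$ has the law of $s$ times the original. So $p_n(sx,s\delta)\ge s^{dn}p_n(x,\delta)$, and hence $J(sx)\le J(x)+d\log(1/s)$ for $0<s\le1$. With $s=x'/x$ this is
$$J(x')+d\log x'\le J(x)+d\log x\qquad(0<x'<x).$$
With $x=\beta$ it gives $J(x')\le d\log(\beta/x')$ for $0<x'\le\beta$.

The other half is a union bound over orderings. If $T(U_1,\dots,U_n)\le L$, start an optimal tour at $U_1$ and delete the last edge. We get one of $(n-1)!$ orderings beginning with $U_1$ along which the path has length at most $L$, and by exchangeability each ordering has the same probability of this. Given $U_1$, the differences $U_i-U_{i-1}$, $2\le i\le n$, have a joint density bounded by $1$. So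
$$\mathbb P(T(U_1,\dots,U_n)\le L)\le(n-1)!\;\mathbb P\Big(\sum_{i=2}^n|U_i-U_{i-1}|\le L\Big)\le(n-1)!\,V_{n-1}(L),$$
where $V_j(L)$ is the volume of $\{z\in(\mathbb R^d)^j:\sum|z_i|\le L\}$. By scaling $V_j(L)=vL^{dj}$, and the constant $v$ follows from
$$(d!\,\omega_d)^j=\Big(\int_{\mathbb R^d}e^{-|z|}dz\Big)^j=\int_0^\infty e^{-L}\,dV_j(L)=v\,(dj)!\,,$$
where the first equality is $\int e^{-|z|}dz=d\,\omega_d\Gamma(d)$. So $V_j(L)=(d!\,\omega_d)^jL^{dj}/(dj)!$. Put $L=xn^a$ and $j=n-1$. Since $\log(n-1)!=n\log n-n+O(\log n)$, $\log(d(n-1))!=dn\log(dn)-dn+O(\log n)$ and $\log L^{d(n-1)}=dn\log x+(d-1)n\log n+O(\log n)$ for fixed $x$, the terms $n\log n$ cancel and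
$$\limsup_n\tfrac1n\log\mathbb P(X_n\le x)\le(d-1)-d\log d+\log(d!\,\omega_d)+d\log x=A+d\log x.$$
The LDP lower bound on $(-\infty,x)$ gives $J(y)\ge-A-d\log x$ for all $y<x$. Letting $x\downarrow y$ we get $J(y)+d\log y\ge-A$ for $y>0$, and taking $y=0$, $x\downarrow0$ we get $J(0)=\infty$. The nondecreasing function $J(x)+d\log x$ thus has a limit in $[-A,d\log\beta]$ as $x\downarrow0$.

**Step 4: the limit $\alpha$ and the finiteness of $J$, part 4.** The maximum $\tau_n\le C$ exists because $T$ is a minimum of finitely many continuous functions on the compact set $([0,1]^d)^n$. Given $m$, perturb an $m$-point maximizer slightly to a set $F_0$ of $m$ distinct points of $(0,1)^d$, and put copies of $F_0$, scaled by $1/k$, in all $k^d$ boxes. By (5) with $n=k^dm$, $\tau_{k^dm}\ge n^{-a}k^d\,k^{-1}T(F_0)-\eta_m=m^{-a}T(F_0)-\eta_m$, and letting the perturbation tend to $0$, $\tau_{k^dm}\ge\tau_m-\eta_m$. For general $n$ add points to a maximizer with $n'=\lfloor(n/m)^{1/d}\rfloor^dm$ points and use (3): $\tau_n\ge\tau_{n'}-\omega(1-n'/n)$. So $\liminf_n\tau_n\ge\tau_m-\eta_m$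 for every $m$. Letting $m\to\infty$ along a sequence realizing $\limsup\tau_m$, we see that $\alpha=\lim\tau_n\le C$ exists.

If $x>\alpha$, then $X_n\le\tau_n\to\alpha$ shows $p_n(x,\delta)=0$ for small $\delta$ and large $n$, so $J(x)=\infty$. For $x<0$ this holds since $X_n\ge0$, and $J(0)=\infty$ by Step 3.

For finiteness, $p_m(\tau_m,\delta)>0$ for all $\delta>0$: by continuity of $T$, all configurations in a neighborhood of a maximizer count, and such a neighborhood in $([0,1]^d)^m$ has positive volume. So $a^-(\tau_m,\delta+2\eta_m)>-\infty$ by (7), and the LDP upper bound on the closed interval of radius $\delta+2\eta_m$ about $\tau_m$ yields a point $y$ in it with $J(y)<\infty$; necessarily $y\le\alpha$. With $m\to\infty$ and $\delta\to0$ we obtain such points $y\to\alpha$. Since $J<\infty$ on $(0,\beta]$ by Step 3 and $\{J<\infty\}$ is an interval by convexity, $J<\infty$ on $(0,\alpha)$.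

**Step 5: $\beta<\alpha$, part 4.** A typical configuration wastes points in close pairs; deleting one point of each pair hardly shortens the tour but lowers the number of points. Let $r=\beta a/8$ and divide the cube into $k^d$ half-open cells (closed at the upper faces of the cube), with $k=\lceil\sqrt d\,n^{1/d}/r\rceil$, so that their diameter is at most $rn^{-1/d}$. Then $n/k^d\to\lambda:=(r/\sqrt d)^d>0$. The cell counts of $\mathcal P_n$ are i.i.d. Poisson with mean $n/k^d$, so by Chebyshev's inequality the number $B_n$ of cells with at least two points satisfies $B_n/n\to\lambda^{-1}\mathbb P(\mathrm{Poi}(\lambda)\ge2)=:2q>0$ in probability. As $B_n\le N_n/2$, we have $2q\le\frac12$. Also $N_n/n\to1$ and $n^{-a}T(\mathcal P_n)\to\beta$ in probability. Since events of probability tending to $1$ are eventually nonempty, we can choose sets $F_n$ with $|F_n|/n\to1$, $n^{-a}T(F_n)\to\beta$ and, for all large $n$, at least $\lceil qn\rceil$ cells with two or more points.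

Remove one point from each of $\lceil qn\rceil$ such cells to get $F_n'$. Put the points back one at a time. Since $T(F\cup\{y\})\le T(F)+2\operatorname{dist}(y,F)$ (add a double edge), and each removed point has a remaining point within $rn^{-1/d}$, $T(F_n')\ge T(F_n)-2rn^{-1/d}\lceil qn\rceil$. Divide by $n^a$ and note $n^{-a-1/d}=n^{-1}$: the right side tends to $\beta-2rq>0$. Moreover $|F_n'|/n\to1-q$ and $|F_n'|^{-a}T(F_n')\le\tau_{|F_n'|}\to\alpha$. Hence, using $(1-q)^{-a}\ge1+aq$ and $aq\le1$,
$$\alpha\ge(\beta-2rq)(1-q)^{-a}\ge(\beta-2rq)(1+aq)\ge\beta+q(\beta a-4r)=\beta+\tfrac12q\beta a>\beta.$$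

**Step 6: monotonicity and tails, part 5.** A convex function finite on $(0,\alpha)$ is continuous there. If $0<x<x'\le\beta$, write $x'=(1-t)x+t\beta$ with $t\in(0,1]$; then $J(x')\le(1-t)J(x)<J(x)$, because $J(\beta)=0<J(x)$. In the same way $J$ is strictly increasing on $[\beta,\alpha)$, and $J(\alpha)\ge J(x)$ for $\beta\le x<\alpha$. For $0<x\le\beta$ apply the LDP to $(-\infty,x]$ and $(-\infty,x)$: since $J=\infty$ on $(-\infty,0]$, monotonicity and continuity show that $J$ has infimum $J(x)$ on both. For $\beta\le x<\alpha$ use $[x,\infty)$ and $(x,\infty)$ in the same way. $\blacksquare$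

## 9. The joint law of point count and tour length

We now prove Theorem 3. Recall that given $N_n=m$, $n^{-a}T(\mathcal P_n)$ has the law of $(m/n)^aX_m$ (with $X_0=0$). For fixed $(\rho,x)$ let
$$P_n(\delta)=\mathbb P\big(|N_n/n-\rho|<\delta,\ |n^{-a}T(\mathcal P_n)-x|<\delta\big).$$

**Step 1: local limits for $\rho>0$.** We show that both local limits equal $-\Phi(\rho,x)$. Let $q=\lceil\rho n\rceil$ and $0<\delta<\rho/2$. Suppose $|m/n-\rho|<\delta$ and $|(m/n)^aX_m-x|<\delta$. For $n\ge1/\delta$ we have $|q-m|\le\delta n+1\le2\delta n$ and $\max(m,q)\ge\rho n$, so $|X_q-X_m|\le\omega(2\delta/\rho)$ by (3). Also $m/n>\rho/2$, so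
$$|X_m-x\rho^{-a}|\le\delta(n/m)^a+|x|\,\big|(n/m)^a-\rho^{-a}\big|\le\delta(2/\rho)^a+|x|\sup_{|u-\rho|\le\delta}|u^{-a}-\rho^{-a}|.$$
Hence $|X_q-x\rho^{-a}|<\delta'$, where $\delta'=\delta+\omega(2\delta/\rho)+\delta(2/\rho)^a+|x|\sup_{|u-\rho|\le\delta}|u^{-a}-\rho^{-a}|\to0$ as $\delta\to0$. At most $2\delta n+1$ values of $m$ occur, so by (2)
$$P_n(\delta)\le(2\delta n+1)\exp\Big(-n\inf_{|u-\rho|\le\delta}h(u)\Big)\,p_q(x\rho^{-a},\delta').$$
As $q/n\to\rho$, $\limsup_n\frac1n\log P_n(\delta)\le-\inf_{|u-\rho|\le\delta}h(u)+\rho\,a^+(x\rho^{-a},\delta')$, and with $\delta\to0$ the limit is at most $-h(\rho)-\rho J(x\rho^{-a})=-\Phi(\rho,x)$.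

Conversely, for any $\delta>0$ and $n$ large,
$$P_n(\delta)\ge\mathbb P(N_n=q)\;p_q\big(x\rho^{-a},\tfrac12\delta(1+\rho)^{-a}\big).$$
Indeed $|q/n-\rho|\le1/n<\delta$, and on the event in the last factor
$$|(q/n)^aX_q-x|\le(q/n)^a|X_q-x\rho^{-a}|+|x|\,\big|(q/n)^a\rho^{-a}-1\big|<\delta,$$
because $(q/n)^a\le(1+\rho)^a$ makes the first term less than $\delta/2$, and the second tends to $0$. By (2), $\liminf_n\frac1n\log P_n(\delta)\ge-h(\rho)+\rho\,a^-\big(x\rho^{-a},\tfrac12\delta(1+\rho)^{-a}\big)\ge-\Phi(\rho,x)$.

**Step 2: local limits for $\rho\le0$.** For $\rho=x=0$, $P_n(\delta)\ge\mathbb P(N_n=0)=e^{-n}$ and $P_n(\delta)\le\mathbb P(N_n<\delta n)\le(\delta n+1)e^{-n\inf_{0\le u\le\delta}h(u)}$. Since $h$ is continuous with $h(0)=1$, both local limits equal $-1=-\Phi(0,0)$. For $\rho=0$ and $x\ne0$, $N_n<\delta n$ forces $0\le n^{-a}T(\mathcal P_n)\le C(N_n/n)^a\le C\delta^a<|x|-\delta$ for small $\delta$, so $P_n(\delta)=0$. For $\rho<0$, $P_n(\delta)=0$ for small $\delta$.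

**Step 3: the full LDP.** By Lemma 8, $\Phi$ is lower semicontinuous, the lower bound holds for open sets and the upper bound for compact sets. To reach closed sets we need exponential tightness. For $R>1$ let $S_R=[0,R]\times[0,CR^a]$. Since $n^{-a}T(\mathcal P_n)\le C(N_n/n)^a$, the pair leaves $S_R$ only if $N_n>Rn$, and $\mathbb P(N_n>Rn)\le e^{-nh(R)}$ by Chernoff's bound, with $h(R)\to\infty$. The lower bound on the open complement of $S_R$ gives $\Phi\ge h(R)$ there, so level sets of $\Phi$ are bounded, hence compact. For closed $H$, the probability of $H$ is at most that of $H\cap S_R$ plus $e^{-nh(R)}$; so its rate is at most $\max(-\inf_H\Phi,-h(R))$, and $R\to\infty$ finishes. (This is Lemma 1.2.18 of Dembo–Zeitouni, *Large Deviations Techniques and Applications*.)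

By the contraction principle for the projection $(\rho,x)\mapsto x$, $n^{-a}T(\mathcal P_n)$ satisfies an LDP with good rate function $\inf_\rho\Phi(\rho,x)=\inf_{\rho\ge0}\Phi(\rho,x)$. Rate functions are unique (ibid., Lemma 4.1.4), so this is the Poisson rate function $I$.

**Step 4: convexity of $\Phi$.** On $\{\rho>0\}$, $\Phi(\rho,x)=K(\rho,x)-\rho+1$, which is convex by Theorem 2(1). The only other point where $\Phi$ is finite is $(0,0)$, so it remains to treat a segment from $(0,0)$ to some $v=(\rho,x)$ with $\rho>0$, $\Phi(v)<\infty$. Take $v_j=(\rho_j,\beta\rho_j^a)$ with $\rho_j\downarrow0$. Then $v_j\to(0,0)$, and $\Phi(v_j)=h(\rho_j)+\rho_jJ(\beta)=h(\rho_j)\to1=\Phi(0,0)$. For $0<t<1$, lower semicontinuity gives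
$$\Phi(tv)\le\liminf_j\Phi\big((1-t)v_j+tv\big)\le\lim_j\big[(1-t)\Phi(v_j)+t\Phi(v)\big]=(1-t)\Phi(0,0)+t\Phi(v).$$

**Step 5: recovering $J$ from $I$.** The change of scale below shows that the values $I(x\theta^{-a})$, $\theta>0$, encode the Legendre transform of $\Phi(\cdot,x)$. Fix $x$ and write $\Phi_x(u)=\Phi(u,x)$, so $\Phi_x(1)=J(x)$ as $h(1)=0$. For $\theta>0$ and $u\ge0$,
$$\theta\,\Phi(u/\theta,\,x\theta^{-a})=\Phi_x(u)-1-u\log\theta+\theta.\tag{8}$$
For $u>0$ this holds because $x\theta^{-a}(u/\theta)^{-a}=xu^{-a}$ and $\theta h(u/\theta)=u\log u-u\log\theta-u+\theta=h(u)-1-u\log\theta+\theta$. For $u=0$ both sides are $\theta$ if $x=0$ and $\infty$ if $x\ne0$. Let $\Phi_x^*(s)=\sup_u[us-\Phi_x(u)]$ be the Legendre transform. Taking the infimum over $u\ge0$ in (8),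
$$\theta\,I(x\theta^{-a})=\theta-1-\Phi_x^*(\log\theta).$$
If $x<0$, then $\Phi_x\equiv\infty$, and both sides of the asserted formula are $+\infty$. If $x\ge0$, then $\Phi_x\not\equiv\infty$: $\Phi_0(0)=1$, and for $x>0$ we have $0<x\rho^{-a}<\alpha$ for large $\rho$. So $\Phi_x$ is convex, proper and lower semicontinuous on $\mathbb R$. The Fenchel–Moreau theorem says that such a function equals its double Legendre transform. At the point $1$, with $s=\log\theta$,
$$J(x)=\Phi_x(1)=\sup_{s\in\mathbb R}\big[s-\Phi_x^*(s)\big]=\sup_{\theta>0}\big[\log\theta+1-\theta+\theta\,I(x\theta^{-a})\big].\qquad\blacksquare$$
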